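# A non-Grothendieck $\mathscr L_\infty$-space with no infinite-dimensional separable complemented subspace

Scalars are real throughout. The complex case is identical, with unimodular scalars in place of signs and with real and imaginary parts treated separately. "Operator" means bounded linear operator, $B_Z$ is the closed unit ball of $Z$, and $\mathbb N=\{1,2,\dots\}$.

## $\mathscr L_\infty$-spaces, Grothendieck spaces, strictly singular operators

**Definition ($\mathscr L_\infty$-space).** For isomorphic spaces $G,H$ let $d(G,H)=\inf\|T\|\,\|T^{-1}\|$ over isomorphisms $T:G\to H$ (the Banach–Mazur distance). A Banach space $X$ is an $\mathscr L_{\infty,\lambda}$-space ($\lambda\ge1$) if every finite-dimensional subspace $F\subseteq X$ is contained in a finite-dimensional subspace $G\subseteq X$ with $d(G,\ell_\infty^n)\le\lambda$, where $n=\dim G$. It is an $\mathscr L_\infty$-space if it is $\mathscr L_{\infty,\lambda}$ for some $\lambda$.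

The space $\ell_\infty^k$ is $\mathscr L_{\infty,1}$: take $G=\ell_\infty^k$. If $d(X,Y)<\mu$ and $X$ is $\mathscr L_{\infty,\lambda}$, then $Y$ is $\mathscr L_{\infty,\mu\lambda}$, so being an $\mathscr L_\infty$-space is invariant under isomorphism. Infinite-dimensional examples come from the following lemma, which we use several times.

**Lemma A (perturbation).** Let $Y$ be a Banach space and $\mathcal Y$ a family of closed subspaces of $Y$, directed by inclusion, with dense union. If every member of $\mathcal Y$ is $\mathscr L_{\infty,\lambda}$, then $Y$ is $\mathscr L_{\infty,\lambda''}$ for every $\lambda''>\lambda$.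

*Proof.* Let $F\subset Y$ be finite-dimensional, $Q:Y\to F$ a projection, $0<\varepsilon<1$. Approximate each vector of a basis of $F$ by a vector of $\bigcup\mathcal Y$. By directedness all these approximants lie in one $Y_0\in\mathcal Y$, and if they are close enough, the linear map $R:F\to Y_0$ sending the basis to its approximants satisfies $\|R-I_F\|\,\|Q\|<\varepsilon$. Put $A=I_Y+(R-I_F)Q$. Then $\|A-I_Y\|<\varepsilon<1$, so $A$ is an automorphism of $Y$, and $A|_F=R$, so $A(F)\subset Y_0$. Choose a finite-dimensional $G'\subset Y_0$ with $A(F)\subset G'$ and $d(G',\ell^n_\infty)\le\lambda$. Then $G=A^{-1}G'$ contains $F$, and $d(G,\ell_\infty^n)\le\lambda\|A\|\|A^{-1}\|\le\lambda\frac{1+\varepsilon}{1-\varepsilon}$. Let $\varepsilon\to0$. $\square$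

For example, $c_0$ is $\mathscr L_{\infty,\lambda}$ for every $\lambda>1$: take $\mathcal Y=\{\ell_\infty^N\}$, where here and below $\ell_\infty^N=\operatorname{span}(e_1,\dots,e_N)\subset c_0$. Likewise $\ell_\infty(\Gamma)$, for any set $\Gamma$: take the spans of the indicators of the finite partitions of $\Gamma$.

**Definition (Grothendieck space).** $X$ is a Grothendieck space if every weak$^*$-convergent sequence in $X^*$ is weakly convergent. Equivalently, every operator from $X$ into a separable Banach space is weakly compact.

Reflexive spaces are Grothendieck for trivial reasons, and $\ell_\infty$ is a classical nonreflexive example. The space $c_0$ is not: the unit vectors $e_n^*\in\ell_1=c_0^*$ are weak$^*$-null, but $(1,1,\dots)\in\ell_\infty=\ell_1^*$ takes the value $1$ at each of them.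

More generally, if there is a surjective operator $q:X\to c_0$, then $X$ is not Grothendieck. Indeed $(q^*e_n^*)$ is weak$^*$-null. Since $q$ is onto, $q^*$ is an isomorphism onto its image, so if $(q^*e_n^*)$ were weakly null, $(e_n^*)$ would be weakly null in $\ell_1$.

**Definition (strictly singular operator).** An operator $R:Y\to W$ is bounded below on a subspace $U$ if $\|Ru\|\ge\theta\|u\|$ on $U$ for some $\theta>0$. It is strictly singular if it is bounded below on no infinite-dimensional closed subspace.

A surjection onto $c_0$ can be strictly singular. Take any surjective operator $\ell_1\to c_0$ (one exists because $c_0$ is separable), and suppose it were bounded below on an infinite-dimensional closed $U$. Its image $V\subset c_0$ is closed and infinite-dimensional. Since only finitely many coordinates have to be annihilated, there are normalized $v_n\in V$ vanishing on $[1,n]$. These are bounded and tend to $0$ coordinatewise, so they are weakly null. Their preimages in $U\subset \ell_1$ are then weakly null, hence norm null by the Schur property of $\ell_1$, which contradicts $\|v_n\|=1$.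

**Lemma B (Mazur's construction).** Let $S:Y\to W$ be an operator and $U\subset Y$ an infinite-dimensional closed subspace such that $S$ is bounded below on no infinite-dimensional closed subspace of $U$. For any $\eta_n>0$ there is a normalized basic sequence $(u_n)$ in $U$ with $\|Su_n\|<\eta_n$ for all $n$ and $|\alpha_n|\le4\|y\|$ for every $y=\sum\alpha_iu_i$ in the closed span $[u_i]$.

*Proof.* Fix $\varepsilon_n\in(0,1)$ with $\prod(1-\varepsilon_n)\ge\frac12$. Pick $u_1\in U$ with $\|u_1\|=1$, $\|Su_1\|<\eta_1$. Given $u_1,\dots,u_n$, choose a finite $\varepsilon_n$-net $e_1,\dots,e_k$ of the unit sphere of their span and norm-one functionals $e_i^*$ with $e_i^*(e_i)=1$. The space $U_n=U\cap\bigcap_i\ker e_i^*$ has finite codimension in $U$, so it is infinite-dimensional, and there is $u_{n+1}\in U_n$ with $\|u_{n+1}\|=1$, $\|Su_{n+1}\|<\eta_{n+1}$. For $e$ in the sphere, some $e_i$ with $\|e-e_i\|\le\varepsilon_n$, and $y\in U_n$ we get $\|e+y\|\ge|e_i^*(e_i+y)|-\varepsilon_n=1-\varepsilon_n$. By homogeneity,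
$$\Big\|\sum_{i\le n}\alpha_iu_i\Big\|\le(1-\varepsilon_n)^{-1}\Big\|\sum_{i\le n+1}\alpha_iu_i\Big\|.$$
Iterating, all partial sum projections have norm at most $2$, so $(u_n)$ is basic, and $|\alpha_n|\,\|u_n\|$, the norm of a difference of two partial sums of $y$, is at most $4\|y\|$. $\square$

**Definition (weak$^*$-sequentially compact dual ball).** $Z$ has this property if every sequence in $B_{Z^*}$ has a weak$^*$-convergent subsequence.

Separable spaces have it, since then $B_{Z^*}$ is a metrizable weak$^*$-compact set, and so do weakly compactly generated (WCG) spaces. The space $\ell_\infty$ does not: for any subsequence $(e_{n_k}^*)$ of the coordinate functionals, an $x\in\ell_\infty$ with $x(n_k)=(-1)^k$ shows that it does not converge.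

**Definition (limit along an ultrafilter).** Fix a nonprincipal ultrafilter $\mathcal U$ on $\mathbb N$. A property holds for $\mathcal U$-many $j$ if the set of such $j$ is in $\mathcal U$. For a bounded scalar sequence, $\lim_{j\to\mathcal U}b_j$ is the unique $b$ such that for each $\varepsilon>0$, $|b_j-b|<\varepsilon$ for $\mathcal U$-many $j$.

Cofinite sets belong to $\mathcal U$, so ordinary limits are $\mathcal U$-limits, and finitely many exceptional or undefined terms do not matter. For example $\lim_{j\to\mathcal U}(-1)^j$ is $1$ if the even numbers belong to $\mathcal U$, and $-1$ otherwise. A finite union of sets not in $\mathcal U$ is not in $\mathcal U$.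

**Definition (almost disjoint family).** A family of infinite subsets of $\mathbb N$ is almost disjoint if any two distinct members meet in a finite set.

There are uncountable ones: identify $\mathbb N$ with the set of finite $0$-$1$ words, and assign to each infinite $0$-$1$ sequence the set of its initial segments.

Four textbook facts about a compact Hausdorff space $K$ and $M(K)=C(K)^*$ will be used.

* Dunford–Pettis property (Grothendieck): a weakly compact operator on $C(K)$ maps weakly convergent sequences to norm convergent ones.
* Gantmacher: an operator is weakly compact if and only if its adjoint is. Eberlein–Šmulian: relative weak compactness is the same as relative weak sequential compactness.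
* Dieudonné–Grothendieck criterion (e.g. Diestel, *Sequences and Series in Banach Spaces*, Ch. VII): a bounded set $\mathcal K\subset M(K)$ is relatively weakly compact if and only if $\sup_{\mu\in\mathcal K}|\mu(O_k)|\to0$ for every sequence $(O_k)$ of pairwise disjoint open sets.
* Rosenthal's lemma (ibid.): if $(\nu_k)$ is bounded in $M(K)$, $(B_k)$ are pairwise disjoint Borel sets and $\varepsilon>0$, then there is an infinite $I\subset\mathbb N$ with $|\nu_k|\big(\bigcup_{i\in I,i\ne k}B_i\big)<\varepsilon$ for all $k\in I$.

The proof of the last one is short. Split the current index set $I$ (at first $\mathbb N$) into infinitely many infinite pieces $I_p$. If some piece works, stop. If not, each $I_p$ contains $k_p$ with $|\nu_{k_p}|(\bigcup_{i\in I_p,i\ne k_p}B_i)\ge\varepsilon$. This union is disjoint from $\bigcup_qB_{k_q}$, so passing to $I'=\{k_p\}$ lowers the available bound for $|\nu_k|(\bigcup_{i\in I'}B_i)$, $k\in I'$, by $\varepsilon$. This can happen only finitely often.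

## Conjecture 3 and the two theorems

A Lindenstrauss space is a space whose dual is isometric to an $L_1$-space. A Lindenstrauss space is Grothendieck if and only if it contains no complemented copy of $c_0$; this is a known fact which we quote. For $\mathscr L_\infty$-spaces, as the statement of the problem says, no such characterization is known. The following appears in *Separably Injective Banach Spaces* (doi:10.1007/978-3-319-14741-3). In it, "separable subspace" means *infinite-dimensional* separable subspace, since finite-dimensional subspaces are always complemented.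

**Conjecture 3.** Every $\mathscr L_\infty$-space that contains no complemented separable subspaces is a Grothendieck space.

The question is to prove or disprove it. The answer is that it is false, in ZFC.

**Theorem 1.** There is a Banach space $X$ (a closed subspace of $\ell_\infty$) such that

1. $X$ is an $\mathscr L_\infty$-space;
2. there is a bounded surjection $q:X\to c_0$, so $X$ is not Grothendieck;
3. $X$ has no infinite-dimensional separable complemented subspace.

**Theorem 2.** For the space $X$ constructed below:

* (a) Every bounded operator from $X$ into a Banach space $Z$ with weak$^*$-sequentially compact dual ball (e.g. $Z$ separable, or WCG) is strictly singular. In particular, no infinite-dimensional complemented subspace of $X$ has weak$^*$-sequentially compact dual ball.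
* (b) For every $\lambda>1$, $X$ has an equivalent norm making it an $\mathscr L_{\infty,\lambda}$-space. So for every $\lambda>1$ the conjecture fails in the class of $\mathscr L_{\infty,\lambda}$-spaces. This is sharp: a space that is $\mathscr L_{\infty,\lambda}$ for *all* $\lambda>1$ is a Lindenstrauss space, and for these the conjecture holds by the fact quoted above.
* (c) There are such examples of arbitrarily large density character.

## The case of $C(K)$, and what has to go wrong

For $c_0$ the conjecture is consistent: it is not Grothendieck, and it is complemented in itself. For $\ell_\infty$ it is consistent because $\ell_\infty$ is Grothendieck. For $C(K)$-spaces one can prove it from two classical theorems. Suppose $C(K)$ is not Grothendieck, so that some $R:C(K)\to Z$ with $Z$ separable is not weakly compact. By Pełczyński's theorem there is $Y\subset C(K)$ isomorphic to $c_0$ on which $R$ is bounded below. By Sobczyk's theorem $R(Y)$ is the range of a projection $P$ on the separable space $Z$. Then $(R|_Y)^{-1}PR$ is a projection of $C(K)$ onto $Y$, a separable complemented subspace.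

A sensible first attempt at the conjecture is to repeat this for $\mathscr L_\infty$-spaces. It stops at the first theorem used: we need a non-weakly compact operator on $X$ into a separable space to be bounded below on a copy of $c_0$. The counterexample makes this step fail as badly as possible. It is an $\mathscr L_\infty$-space with a surjection $q:X\to c_0$, hence an operator that is not weakly compact, which is nevertheless strictly singular.

So we look for $X$ with a closed subspace $\mathcal F$ and
$$0\to\mathcal F\to X\xrightarrow{\ q\ }c_0\to0,\qquad \mathcal F=\ker q,$$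
where $\mathcal F$ is a Grothendieck $C(S)$-space and $q$ is strictly singular. Suppose an operator $R$ on $X$ into a separable space is bounded below on an infinite-dimensional $U$. Since $q$ is small on many vectors of $U$, we can push $U$ into $\mathcal F$, where the Grothendieck property controls $R$.

The choice of $\mathcal F$ is delicate. The direct sum $\mathcal F\oplus c_0$ has $c_0$ complemented. The choice $\mathcal F=\ell_\infty$ always leads back to that case: $\ell_\infty$ is injective, so the identity of $\mathcal F$ extends to a projection $X\to\mathcal F$, whose kernel is a complemented subspace isomorphic to $X/\mathcal F\cong c_0$.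

## Jump functionals on trees, and why finite depth splits

Let $E$ be the countable set of finite strictly increasing sequences of even length
$$s=(m_1,j_1,\dots,m_r,j_r),\qquad m_1<j_1<m_2<j_2<\dots<m_r<j_r,\quad r\ge0,$$
including $\emptyset$, with $\max\emptyset=0$. For $t\in E$ and $\max t<m<j$, let $t^\frown(m,j)\in E$ be the extended sequence, a *child* of $t$. For $t\in E$ and $m>\max t$ define the jump functional
$$\Delta_{t,m}(x)=\lim_{j\to\mathcal U}x(t^\frown(m,j))-x(t)\qquad(x\in\ell_\infty(E)).$$
It is linear with $\|\Delta_{t,m}\|\le2$. Put
$$\mathcal F=\{f\in\ell_\infty(E):\ \Delta_{t,m}(f)=0\ \text{ for all }t\in E,\ m>\max t\}.$$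
For finitely supported $a$, that is $a\in c_{00}$, put
$$(Ta)(m_1,j_1,\dots,m_r,j_r)=\sum_{i=1}^ra(m_i).$$
The $m_i$ are distinct, so $Ta\in\ell_\infty(E)$, and directly from the formula
$$\Delta_{t,m}(Ta)=a(m)\qquad\text{for all }t\in E,\ m>\max t. \tag{1}$$

For instance $Te_1$ is the indicator of $\{s:m_1=1\}$, since $1$ can occur only as the first entry. It is not in $\mathcal F$, because $\Delta_{\emptyset,1}(Te_1)=1$. On the other hand, the cone $[t_0]=\{s\in E:s\text{ extends }t_0\}$ has its indicator in $\mathcal F$: if $t$ extends $t_0$, so do all its children; if not, then for each $m$ at most one child $t^\frown(m,j)$ extends $t_0$, namely $t_0$ itself.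

The plan is to let $X$ be the space of those $x\in\ell_\infty(E)$ whose jumps $\Delta_{t,m}(x)=a(m)$ depend only on $m$, with $a\in c_0$, and to let $qx=a$.

Try this first on a tree of finite depth. Let $E_d$ consist of the sequences with $r\le d$, use $\Delta_{t,m}$ only for $t$ with fewer than $d$ pairs, and let $X_d$ be the space of $x\in\ell_\infty(E_d)$ for which there is $a\in c_0$ with $\Delta_{t,m}(x)=a(m)$ for all such $t,m$; put $qx=a$. Then $\|qx\|\le2\|x\|$. The formula for $T$ now makes sense for all $a\in c_0$, because each sum has at most $d$ terms, and $\|Ta\|\le d\|a\|$. By (1), $qT=I_{c_0}$. So $Tq$ is a projection of $X_d$ onto $T(c_0)\cong c_0$, and the attempt fails for every finite $d$.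

The bound $d$ on $\|T\|$ shows where to look. On the full tree $E$,
$$T(e_1+e_3+\dots+e_{2k-1})(1,2,3,4,\dots,2k-1,2k)=k,$$
so $T$ is unbounded for the sup norm, and this lifting is no longer available. Two things must then be shown: that nothing else can replace $T$ on any infinite-dimensional subspace of $c_0$, and that, on the other hand, $q$ still has uniformly bounded right inverses on each $\ell_\infty^N$, so that $X$ is an $\mathscr L_\infty$-space. From here on the tree is $E$.

## The algebra $\mathcal F$ is a $C(S)$-space

**Step 1.** *This step identifies $\mathcal F$ with a $C(S)$-space, so that measures can be used.* The space $\mathcal F$ is a closed subspace of $\ell_\infty(E)$, being an intersection of kernels of bounded functionals. It contains the constants and is closed under products. Let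
$$\mathfrak A=\{A\subseteq E:1_A\in\mathcal F\}.$$
Thus $A\in\mathfrak A$ if and only if for all $t\in E$, $m>\max t$, we have $t^\frown(m,j)\in A\Leftrightarrow t\in A$ for $\mathcal U$-many $j$. This is a Boolean algebra of sets. Let $S$ be its Stone space, a compact zero-dimensional Hausdorff space, and $\hat A\subseteq S$ the clopen set corresponding to $A\in\mathfrak A$; every clopen set has this form.

*The $\mathfrak A$-simple functions are dense in $\mathcal F$.* Let $f\in\mathcal F$ and $r\notin f(E)$. Then $\{f>r\}\in\mathfrak A$: if $f(t)>r$, then $\lim_{j\to\mathcal U}f(t^\frown(m,j))=f(t)>r$, so $f(t^\frown(m,j))>r$ for $\mathcal U$-many $j$, and the same holds with $<$. Since $E$ is countable, so is $f(E)$. Hence, given $\varepsilon>0$, there are $r_0<\dots<r_n$ outside $f(E)$, with mesh less than $\varepsilon$ and $f(E)\subset(r_0,r_n)$. The function equal to $r_{i}$ on $\{r_{i-1}<f<r_{i}\}$ is $\mathfrak A$-simple and within $\varepsilon$ of $f$.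

*The isometry.* If $A_1,\dots,A_n\in\mathfrak A$ are nonempty and disjoint, then $\sum a_i1_{A_i}$ and $\sum a_i1_{\hat A_i}$ both have norm $\max|a_i|$. So $1_A\mapsto1_{\hat A}$ extends to an isometry between the two spaces of simple functions. Those are dense in $\mathcal F$ by the above, and in $C(S)$ by Stone–Weierstrass. Hence $\mathcal F\cong C(S)$ isometrically, with $1_A\leftrightarrow1_{\hat A}$. $\square$

## $\mathcal F$ is a Grothendieck space

The algebra $\mathfrak A$ is not closed under countable unions: every singleton $\{s\}$ with $s\ne\emptyset$ lies in a cone belonging to $\mathfrak A$, and the cones $[(1,j)]$, $j\geq 2$, are disjoint members of $\mathfrak A$ with union $\{s:m_1=1\}\notin\mathfrak A$. But it is closed under many countable unions, and that is enough.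

**Step 2.** *This step shows that $\mathfrak A$ contains enough countable unions.*

**Claim.** Let $(A_i)$ be pairwise disjoint in $\mathfrak A$ and $\mathcal M$ an almost disjoint family of infinite subsets of $\mathbb N$. For $M\in\mathcal M$ put $A_M=\bigcup_{i\in M}A_i$. Then $A_M\in\mathfrak A$ for all but countably many $M\in\mathcal M$.

*Proof.* Membership in $\mathfrak A$ is one condition for each pair $(t,m)$ with $m>\max t$, and there are countably many pairs. We show that each pair excludes at most one $M$. Fix $(t,m)$.

If $t\in A_{i_0}$ for some $i_0$, then $t^\frown(m,j)\in A_{i_0}$ for $\mathcal U$-many $j$. When $i_0\in M$, both $t$ and these children are in $A_M$. When $i_0\notin M$, neither $t$ nor these children are in $A_M$, by disjointness. So the condition holds for every $M$.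

If $t\notin\bigcup_iA_i$, let $C_i=\{j:t^\frown(m,j)\in A_i\}$. These sets are disjoint, and none is in $\mathcal U$ because $A_i\in\mathfrak A$ and $t\notin A_i$. As $t\notin A_M$, the condition for $A_M$ fails only if $\bigcup_{i\in M}C_i\in\mathcal U$. If this happened for distinct $M,M'\in\mathcal M$, the intersection $\bigcup_{i\in M\cap M'}C_i$ would be in $\mathcal U$; but it is a finite union of sets not in $\mathcal U$. $\square$

**Step 3.** *This step proves that $\mathcal F$ is Grothendieck.* Let $(\mu_n)$ be a weak$^*$-convergent sequence in $M(S)=C(S)^*$. Subtracting the limit, we may assume it is weak$^*$-null; it is bounded by the uniform boundedness principle. If $\{\mu_n\}$ is relatively weakly compact, then by Eberlein–Šmulian every subsequence has a weakly convergent further subsequence, whose limit must be the weak$^*$ limit $0$; so $\mu_n\to0$ weakly. Suppose then that $\{\mu_n\}$ is not relatively weakly compact.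

By the Dieudonné–Grothendieck criterion there are $\delta>0$, pairwise disjoint open sets $O_k$ and indices $n_k$ with $|\mu_{n_k}(O_k)|\ge2\delta$. For a fixed measure $\mu$ we have $\mu(O_k)\to0$, so each index occurs only finitely often among the $n_k$, and after passing to a subsequence $(n_k)$ is strictly increasing. By regularity choose a compact $L_k\subset O_k$ with $|\mu_{n_k}|(O_k\setminus L_k)<\delta$. By zero-dimensionality and compactness there is $A_k\in\mathfrak A$ with $L_k\subset\hat A_k\subset O_k$. Then $|\mu_{n_k}(\hat A_k)|\ge\delta$. By Rosenthal's lemma, after passing to a further subsequence and relabeling, $\nu_k:=\mu_{n_k}$ satisfies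
$$|\nu_k|\Big(\bigcup_{i\ne k}\hat A_i\Big)<\frac\delta2\qquad\text{for all }k.$$

Let $\mathcal M$ be an uncountable almost disjoint family. By the Claim, after discarding countably many members, $A_M\in\mathfrak A$ for all $M\in\mathcal M$. For $i\in M$ we have $\hat A_i\subset\hat A_M$, but $\hat A_M$ may be larger than $\bigcup_{i\in M}\hat A_i$. Consider the excess, the Borel set $D_M=\hat A_M\setminus\bigcup_{i\in M}\hat A_i$. For $M\ne M'$, $A_M\cap A_{M'}=\bigcup_{i\in M\cap M'}A_i$ is a finite union, so $\hat A_M\cap\hat A_{M'}=\bigcup_{i\in M\cap M'}\hat A_i$, and therefore $D_M\cap D_{M'}=\emptyset$. Each finite measure $|\nu_k|$ is nonzero on at most countably many of the disjoint sets $D_M$, and there are countably many $k$. As $\mathcal M$ is uncountable, some $M$ has $|\nu_k|(D_M)=0$ for every $k$. For $k\in M$,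
$$|\nu_k(\hat A_M)|\ge|\nu_k(\hat A_k)|-|\nu_k|\Big(\bigcup_{i\in M,\,i\ne k}\hat A_i\Big)\ge\frac\delta2.$$
Since $M$ is infinite, this contradicts $\nu_k(\hat A_M)\to0$. So $\mathcal F$ is Grothendieck. $\square$

## The space $X$ and the liftings $\rho_N$

**Step 4.** *This step shows $\operatorname{dist}(Ta,\mathcal F)\le\|a\|$, although $\|Ta\|$ may be far larger, by a correction that is linear in $a\in\ell_\infty^N$.* The jump condition looks only at late $j$. Once some $j_p>N$ has appeared in $s$, all later $m_i$ exceed $N$, and there $a$ vanishes. So at such a place we subtract everything accumulated before the $p$-th pair, and only one jump is left.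

Let $N\in\mathbb N$ and $a\in\ell_\infty^N$. Define $c_a^N\in\ell_\infty(E)$: if $s$ has some $j_i>N$, let $p$ be the least such index and put $c_a^N(s)=\sum_{i<p}a(m_i)$; otherwise put $c_a^N(s)=(Ta)(s)$.

*$c_a^N\in\mathcal F$.* If $t$ has an entry $j_i>N$, all children of $t$ have the same $p$ and the same value as $t$. If not, then for every $j>N$ the child $t^\frown(m,j)$ has its first large $j$-entry in the last pair, so $c_a^N(t^\frown(m,j))=(Ta)(t)=c_a^N(t)$. In both cases $\Delta_{t,m}(c_a^N)=0$.

*$\|Ta-c_a^N\|_\infty\le\|a\|$.* If $p$ exists, then $m_i>j_p>N$ for $i>p$, so $a(m_i)=0$ there, and $(Ta)(s)-c_a^N(s)=a(m_p)$. Otherwise the difference is $0$.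

Hence
$$\rho_N:\ell_\infty^N\to\ell_\infty(E),\qquad\rho_N(a)=Ta-c_a^N,$$
is linear with $\|\rho_N\|\le1$, and $\operatorname{dist}(Ta,\mathcal F)\le\|a\|$ for every $a\in c_{00}$.

By hand: $\rho_N(e_1)$ is the indicator of $\{s:m_1=1,\ j_1>N\}$. For $a=e_1+e_3$ and $s=(1,2,3,4)$ we have $(Ta)(s)=2$. With $N=3$ the first $j_i>3$ is $j_2=4$, so $c_a^3(s)=a(1)=1$ and $\rho_3(a)(s)=1$. With $N=4$ there is no $j_i>4$, so $\rho_4(a)(s)=0$. The lifting depends on $N$, and the $\rho_N$ do not fit together into one operator on $c_{00}$.

**Step 5.** *This step gives the matching lower bound and defines $X$.* Let $a\in c_{00}$ and $c\in\mathcal F$. For every $m$, by (1), $|a(m)|=|\Delta_{\emptyset,m}(Ta-c)|\le2\|Ta-c\|_\infty$. So $\operatorname{dist}(Ta,\mathcal F)\ge\frac12\|a\|$. (For $a=e_1$ this is attained: $|Te_1-\frac12|=\frac12$ everywhere, and constants are in $\mathcal F$.)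

Let $\pi:\ell_\infty(E)\to\ell_\infty(E)/\mathcal F$ be the quotient map. By the two bounds, $\pi T$ extends from $c_{00}$ to an operator $\tau:c_0\to\ell_\infty(E)/\mathcal F$ with
$$\tfrac12\|a\|\le\|\tau a\|\le\|a\|\qquad(a\in c_0).$$
Thus $\tau(c_0)$ is closed, and we define
$$X=\pi^{-1}(\tau(c_0))\subset\ell_\infty(E),\qquad q=\tau^{-1}\circ\pi|_X:X\to c_0.$$
$X$ is a closed subspace of $\ell_\infty(E)\cong\ell_\infty$, and $q$ is a surjection with kernel $\mathcal F$ and $\|q\|\le2$. For $x\in X$,
$$\operatorname{dist}(x,\mathcal F)=\|\pi x\|=\|\tau qx\|\le\|qx\|. \tag{2}$$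
For $a\in c_{00}$ we have $Ta\in X$ and $q(Ta)=a$. Since $c_a^N\in\mathcal F$, also $\rho_N(a)\in X$ and
$$q\rho_N(a)=a\qquad(a\in\ell_\infty^N). \tag{3}$$

This is the space planned earlier. Each $\Delta_{t,m}$ vanishes on $\mathcal F$, so it induces a bounded functional on $\ell_\infty(E)/\mathcal F$, which sends $\tau a$ to $a(m)$ for $a\in c_{00}$ and so, by continuity, for $a\in c_0$. Hence $\Delta_{t,m}(x)=(qx)(m)$ for $x\in X$. Conversely, if $x\in\ell_\infty(E)$ and $a\in c_0$ satisfy $\Delta_{t,m}(x)=a(m)$ for all $t$ and $m>\max t$, choose $y\in X$ with $qy=a$; then $x-y\in\mathcal F$, so $x\in X$ and $qx=a$.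

As $q$ maps $X$ onto $c_0$, $X$ is not Grothendieck, by the argument given after the definition. This is Theorem 1(2).

## $X$ is an $\mathscr L_\infty$-space

**Step 6.** *This step proves Theorem 1(1) and the first assertion of Theorem 2(b), by exhausting $X$ with subspaces on which $q$ has the right inverse $\rho_N$.* For real $M\ge1$ give $X$ the norm
$$\|x\|_M=\max(\|x\|_\infty,\,M\|qx\|).$$
It is equivalent to $\|\cdot\|_\infty$, since $\|x\|_\infty\le\|x\|_M\le2M\|x\|_\infty$, and agrees with it on $\mathcal F$. Put $X_N=q^{-1}(\ell_\infty^N)$ and
$$J_N:\mathcal F\oplus_\infty\ell_\infty^N\to X_N,\qquad J_N(f,a)=f+M^{-1}\rho_N(a).$$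
By (3), $qJ_N(f,a)=a/M$, so
$$\|J_N(f,a)\|_M\le\max\big(\|f\|+\tfrac1M\|a\|,\ \|a\|\big)\le\big(1+\tfrac1M\big)\max(\|f\|,\|a\|).$$
Conversely, for $x\in X_N$ put $a=Mqx$ and $f=x-\rho_N(qx)$. By (3), $qf=0$, so $f\in\mathcal F$, and $J_N(f,a)=x$. Here $\|a\|\le\|x\|_M$, and $\|f\|\le\|x\|_\infty+\|qx\|\le(1+\frac1M)\|x\|_M$. Also $J_N$ is injective: $J_N(f,a)=0$ gives $a=MqJ_N(f,a)=0$ and then $f=0$. So $\|J_N\|\|J_N^{-1}\|\le(1+\frac1M)^2$.

The space $\mathcal F\oplus_\infty\ell_\infty^N$ is $\mathscr L_{\infty,1+\varepsilon}$ for every $\varepsilon>0$. Apply Lemma A to the subspaces $\operatorname{span}\{1_A:A\in\mathcal P\}\oplus\ell_\infty^N$, where $\mathcal P$ runs over the finite partitions of $E$ into nonempty members of $\mathfrak A$: each is isometric to some $\ell_\infty^k$, they are directed by refinement, and their union is dense by Step 1. Hence each $(X_N,\|\cdot\|_M)$ is $\mathscr L_{\infty,\lambda'}$ for every $\lambda'>(1+\frac1M)^2$.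

*The increasing union $\bigcup_NX_N$ is dense in $X$.* Given $x\in X$, take $a\in c_{00}$ close to $qx$, with $a\neq qx$. By surjectivity there is $z_0\in X$ with $qz_0=qx-a$, and by (2) there is $f\in\mathcal F$ with $\|z_0-f\|_\infty\le2\|qx-a\|$. Put $z=z_0-f$. Then $q(x-z)=a\in c_{00}$, so $x-z\in\bigcup_NX_N$, and $\|z\|_\infty\le2\|qx-a\|$ is small.

By Lemma A, $(X,\|\cdot\|_M)$ is $\mathscr L_{\infty,\lambda}$ for every $\lambda>(1+\frac1M)^2$. In particular $X$ is an $\mathscr L_\infty$-space. Given $\lambda>1$, choosing $M$ with $(1+\frac1M)^2<\lambda$ gives the equivalent norm of Theorem 2(b). $\square$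

## $q$ is strictly singular

First consider a toy case. Suppose $x_n\in X$ satisfy $qx_n=e_n$ and $\sum_n|x_n(s)|\le\Lambda$ for all $s\in E$. (A bounded linear right inverse of $q$ would produce such $x_n$, because the sums $\sum_{n\le h}\pm e_n$ have norm $1$.) At $\emptyset$, most $x_n(\emptyset)$ are small; take $m_1$ with $|x_{m_1}(\emptyset)|<\frac18$. As the jump is $1$, $x_{m_1}((m_1,j))$ is close to $x_{m_1}(\emptyset)+1$ for $\mathcal U$-many $j$; fix such a $j_1$ and put $t_1=(m_1,j_1)$. At $t_1$, again most $x_n(t_1)$ are small; take $m_2>j_1$ with $|x_{m_2}(t_1)|<\frac18$. Passing to a child $t_1{}^\frown(m_2,j)$ makes $x_{m_2}$ larger than $\frac12$, while $x_{m_1}$ has jump $e_{m_1}(m_2)=0$ there and so keeps its size. After $k$ steps there is a point $t_k$ where $k$ of the functions exceed $\frac12$ in modulus. For $k>2\Lambda$ this is a contradiction. The infinite depth of the tree is what allows $k$ to be arbitrary.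

**Step 7.** *This step carries out the same argument on an arbitrary infinite-dimensional subspace.* Suppose $U\subset X$ is closed and infinite-dimensional and $\|qx\|\ge\theta\|x\|_\infty$ on $U$, $\theta>0$. Then $V=q(U)$ is closed and infinite-dimensional in $c_0$.

*Choice of vectors.* Put $N_0=0$. Given $N_{n-1}$, choose $v_n\in V$ with $\|v_n\|=1$, vanishing on $[1,N_{n-1}]$; this is possible since $V$ is infinite-dimensional. Choose $N_n>N_{n-1}$ with $|v_n(i)|\le2^{-n-5}$ for $i>N_n$. Put $w_n=v_n1_{(N_{n-1},N_n]}$. Then $\|v_n-w_n\|\le2^{-n-5}$. The norm of $v_n\in c_0$ is attained, necessarily in $(N_{n-1},N_n]$, so $\|w_n\|=1$ is attained too. The $w_n$ are finitely supported with disjoint supports. Let $x_n\in U$ with $qx_n=v_n$.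

*Pointwise absolute summability.* For all signs, $\|\sum_{n\le h}\pm v_n\|\le1+\sum_n2^{-n-5}\le2$, so $\|\sum_{n\le h}\pm x_n\|_\infty\le2/\theta=:\Lambda$. For a given $s$ choose the signs of the $x_n(s)$ and let $h\to\infty$:
$$\sum_n|x_n(s)|\le\Lambda\qquad(s\in E). \tag{4}$$

*Exact jumps.* The jumps of $x_n$ are given by $v_n$, whose supports overlap. We replace $x_n$ by a function with jumps $w_n$. Since $\pi(x_n-Tw_n)=\tau(v_n-w_n)$, $\operatorname{dist}(x_n-Tw_n,\mathcal F)\le2^{-n-5}<\frac1{32}$. So there is $c_n\in\mathcal F$ such that $g_n:=Tw_n+c_n$ satisfies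
$$\|x_n-g_n\|_\infty\le\tfrac1{32},\qquad\Delta_{t,m}(g_n)=w_n(m)\quad(t\in E,\ m>\max t), \tag{5}$$
the second by (1).

*Walking down the tree.* We construct $n_1<n_2<\cdots$ and $t_0=\emptyset$, $t_i=t_{i-1}{}^\frown(m_i,j_i)\in E$, with
$$|g_{n_l}(t_i)|>\tfrac12\qquad\text{for all }l\le i. \tag{6}$$
Let $t_{i-1}$ and $n_1<\dots<n_{i-1}$ be given (put $n_0=0$). By (4), $x_n(t_{i-1})\to0$ as $n\to\infty$, and $N_n\to\infty$; so there is $n_i>n_{i-1}$ with $|x_{n_i}(t_{i-1})|<\frac18$ and $N_{n_i-1}>\max t_{i-1}$. Choose $m_i$ in the support of $w_{n_i}$ with $|w_{n_i}(m_i)|=1$. Then $m_i>N_{n_i-1}>\max t_{i-1}$, and $w_{n_l}(m_i)=0$ for $l<i$. By (5), for every $l\le i$,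
$$\lim_{j\to\mathcal U}g_{n_l}(t_{i-1}{}^\frown(m_i,j))=g_{n_l}(t_{i-1})+w_{n_l}(m_i).$$
For $l<i$ the right side is $g_{n_l}(t_{i-1})$, of modulus greater than $\frac12$ by the previous stage. For $l=i$, $|g_{n_i}(t_{i-1})|<\frac18+\frac1{32}$, so the modulus of the right side is at least $1-\frac18-\frac1{32}>\frac12$. These are finitely many strict inequalities about limits, so for $\mathcal U$-many $j$ all the inequalities (6) hold at $t_{i-1}{}^\frown(m_i,j)$. Pick such a $j=j_i>m_i$.

*Contradiction.* By (5) and (6), $|x_{n_l}(t_k)|\ge\frac12-\frac1{32}$ for all $l\le k$. Then (4) at $s=t_k$ gives $\Lambda\ge k(\frac12-\frac1{32})$ for every $k$, which is impossible. So $q$ is strictly singular. $\square$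

## Operators from $X$ into spaces with weak$^*$-sequentially compact dual ball

Let $Z$ have weak$^*$-sequentially compact dual ball and let $R:X\to Z$ be bounded.

**Step 8.** *This step shows that $R|_{\mathcal F}$ is weakly compact and completely continuous.* A sequence $(z_n^*)$ in $B_{Z^*}$ has a weak$^*$-convergent subsequence. Its image under $(R|_{\mathcal F})^*$ is weak$^*$-convergent in $\mathcal F^*$, hence weakly convergent by Step 3. So $(R|_{\mathcal F})^*$ is weakly compact (Eberlein–Šmulian), and so is $R|_{\mathcal F}$ (Gantmacher). Since $\mathcal F\cong C(S)$ has the Dunford–Pettis property, $R|_{\mathcal F}$ maps weakly convergent sequences to norm convergent ones.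

**Step 9.** *This step moves a subspace on which $R$ is bounded below into $\mathcal F$.* Suppose $\|Ru\|\ge\theta\|u\|$ on an infinite-dimensional closed subspace $U\subset X$, $\theta>0$. Let $0<\delta<1$ with $\|R\|\delta\le\theta/2$, and $\eta_n>0$ with $4\sum\eta_n\le\delta$. By Step 7, Lemma B applies to $q$ on $U$ and gives a normalized basic sequence $(u_n)\subset U$ with $\|qu_n\|<\eta_n$ and $|\alpha_n|\le4\|y\|$ for $y=\sum\alpha_nu_n\in[u_n]$. By (2) choose $f_n\in\mathcal F$ with $\|u_n-f_n\|<\eta_n$. For such $y$ the series $\sum\alpha_n(f_n-u_n)$ converges absolutely with sum of norm at most $4\|y\|\sum\eta_n\le\delta\|y\|$. So $f=\sum\alpha_nf_n$ converges and $\|y-f\|\le\delta\|y\|$. As $\delta<1$, $y\mapsto f$ is an isomorphism of $[u_n]$ onto an infinite-dimensional closed subspace $H\subset\mathcal F$, and since $\|f\|\le2\|y\|$,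
$$\|Rf\|\ge\theta\|y\|-\|R\|\delta\|y\|\ge\tfrac\theta2\|y\|\ge\tfrac\theta4\|f\|\qquad(f\in H).$$

**Step 10.** *This step obtains the contradiction inside $\mathcal F$ and proves Theorem 2(a) and Theorem 1(3).* By Step 9, $R|_H$ is an isomorphism onto the closed subspace $R(H)$ of $Z$. By Step 8, $R(B_H)$ is relatively weakly compact. Applying the inverse isomorphism, we see that $B_H$ is weakly compact, that is, $H$ is reflexive. So every sequence in $B_H$ has a weakly convergent subsequence, whose $R$-image converges in norm by Step 8. As $R|_H$ is an isomorphism, the subsequence itself converges in norm. Hence $B_H$ is norm compact and $\dim H<\infty$, a contradiction. So $R$ is strictly singular.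

Now let $W\subset X$ be infinite-dimensional and complemented by a projection $P:X\to W$, and suppose that $B_{W^*}$ is weak$^*$-sequentially compact, in particular if $W$ is separable. Then $P$, as an operator into $Z=W$, is strictly singular, although $P|_W=\mathrm{id}_W$. This is impossible. Theorem 2(a) and Theorem 1(3) are proved. With Steps 5 and 6, Theorem 1 is complete, and Conjecture 3 is false. $\blacksquare$

## The constant $\lambda$ and the density character

**Step 11.** *This step completes Theorem 2(b).* The first assertion is Step 6. Being Grothendieck and having an infinite-dimensional separable complemented subspace do not depend on the choice of an equivalent norm, so the renormings $(X,\|\cdot\|_M)$ refute the conjecture in the class of $\mathscr L_{\infty,\lambda}$-spaces for every fixed $\lambda>1$.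

For sharpness, let a space be $\mathscr L_{\infty,\lambda}$ for all $\lambda>1$. Then its dual is isometric to an $L_1$-space (Lindenstrauss, *Extension of compact operators*, Mem. AMS 48 (1964); Lazar–Lindenstrauss, Acta Math. 126 (1971)), so it is a Lindenstrauss space. If moreover it has no infinite-dimensional complemented separable subspace, it has no complemented copy of $c_0$, so it is Grothendieck by the known fact quoted with the conjecture.

**Step 12.** *This step proves Theorem 2(c) by adding a large Grothendieck summand.* For an infinite cardinal $\kappa$ let $X_\kappa=X\oplus_\infty\ell_\infty(\kappa)$. Its density character is at least $\kappa$, since the indicators of the points of $\kappa$ are at mutual distance $1$ in $\ell_\infty(\kappa)$.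

It is an $\mathscr L_\infty$-space: a finite-dimensional subspace lies in some $F_1\oplus F_2$, and we enlarge $F_1\subset X$ and $F_2\subset\ell_\infty(\kappa)$ separately to $G_1$ and $G_2$ close to finite-dimensional $\ell_\infty$-spaces and use $G_1\oplus_\infty G_2$. With $\|\cdot\|_M$ on $X$ the same argument gives $\mathscr L_{\infty,\lambda}$ for every $\lambda>(1+\frac1M)^2$. The map $(x,y)\mapsto qx$ sends $X_\kappa$ onto $c_0$, so $X_\kappa$ is not Grothendieck.

Let $R:X_\kappa\to Z$, where $Z$ has weak$^*$-sequentially compact dual ball, and write $R=R_1P_1+R_2P_2$ with $P_1,P_2$ the projections onto $X$ and $\ell_\infty(\kappa)$ and $R_1,R_2$ the restrictions of $R$. By (a), $R_1$ is strictly singular. The space $\ell_\infty(\kappa)$ is a Grothendieck $C(K)$-space, so Step 8, and then Step 10 applied to a hypothetical closed infinite-dimensional $H\subset\ell_\infty(\kappa)$ on which $R_2$ is bounded below, show that $R_2$ is strictly singular. (The Grothendieck property of $\ell_\infty(\kappa)$ is classical. It also follows from Step 3 with the algebra of all subsets of $\kappa$ in place of $\mathfrak A$, for which the Claim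 holds trivially.)

Each $R_iP_i$ is strictly singular: if it were bounded below on a closed infinite-dimensional $U$, then $P_i$ would be bounded below on $U$, and $R_i$ would be bounded below on the closed infinite-dimensional subspace $P_i(U)$. So is the sum. Suppose $\|Ru\|\ge\theta\|u\|$ on a closed infinite-dimensional $U$, $\theta>0$. Lemma B for $R_1P_1$ with $4\sum\eta_n\le\theta/2$ gives $U'=[u_n]\subset U$ with $\|R_1P_1y\|\le\sum|\alpha_n|\eta_n\le\frac\theta2\|y\|$ on $U'$. Then $\|R_2P_2y\|\ge\frac\theta2\|y\|$ on $U'$, a contradiction.

Hence $R$ is strictly singular, and as in Step 10, $X_\kappa$ has no infinite-dimensional complemented subspace with weak$^*$-sequentially compact dual ball, in particular no separable one. $\square$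

**Remark.** For any Grothendieck $\mathscr L_\infty$-space, all operators into separable spaces are strictly singular: they are weakly compact, $\mathscr L_\infty$-spaces have the Dunford–Pettis property, and the argument of Step 10 applies. This condition implies that there is no infinite-dimensional separable complemented subspace. By Theorem 2(a) and Theorem 1(2), the space $X$ shows that even this stronger necessary condition does not characterize Grothendieck spaces among $\mathscr L_\infty$-spaces.
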